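# The symmetric Einstein metric on the oriented 2-planes of $\mathbb R^7$ does not realize the Yamabe invariant

## 1. The symmetric metric as the natural candidate, tested on $S^n$, on $S^2\times S^8$, and on $G_2^+(\mathbb R^7)$

Let $M=G_2^+(\mathbb R^7)$ be the manifold of oriented $2$-planes in $\mathbb R^7$. It is closed, of dimension $n=10$, and carries a symmetric Einstein metric $g_0$. Each conformal class of metrics on $M$ has a number attached to it, the Yamabe constant. Does the class of $g_0$ have the largest one? The answer that one would first guess is **yes**, since $g_0$ is the most symmetric metric on $M$ and it wins every comparison with its homogeneous competitors that we are about to list. We set up the definitions and then test the guess.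

**Definition.** For a closed Riemannian manifold $(M^n,g)$, $n\ge3$,
$$Y(M,[g])=\inf_{\tilde g\in[g]}\frac{\int_M \mathrm{scal}_{\tilde g}\,dv_{\tilde g}}{\mathrm{vol}(M,\tilde g)^{(n-2)/n}},\qquad \sigma(M)=\sup_{[g]}Y(M,[g]).$$
A metric $g$ *realizes the Yamabe invariant* if $Y(M,[g])=\sigma(M)$.

We write $\omega_j=\mathrm{vol}(S^j)$ for the unit sphere, $a_n=\frac{4(n-1)}{n-2}$, $p=\frac{2n}{n-2}$, and
$$E_g(u)=\int_M\big(a_n|\nabla u|^2+\mathrm{scal}_g\,u^2\big)\,dv_g .$$
The textbook fact behind everything is conformal covariance: if $\tilde g=\varphi^{4/(n-2)}g$ with $\varphi>0$, then for compactly supported smooth $\psi$ (on any manifold, closed or not)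
$$E_{\tilde g}(\psi)=E_g(\varphi\psi),\qquad \|\psi\|_{L^p(\tilde g)}=\|\varphi\psi\|_{L^p(g)} .$$
With $\psi=1$ on a closed manifold this gives
$$Y(M,[g])=\inf_{u>0}\frac{E_g(u)}{\|u\|_{L^p}^2}. \tag{1.1}$$
In particular, if $g$ has constant scalar curvature, testing with $u=1$ gives
$$Y(M,[g])\le \mathrm{scal}_g\,\mathrm{vol}(M,g)^{2/n}. \tag{1.2}$$

**Test 1: the round sphere.** Stereographic projection makes $S^n$ minus a point conformal to $\mathbb R^n$, so the sharp Sobolev inequality (recalled in Section 2) says $Y(S^n,[g_{\rm round}])=Y_n:=n(n-1)\omega_n^{2/n}$. A classical theorem of Aubin says $Y(M,[g])\le Y_n$ for every closed $(M^n,g)$. So on $S^n$ the symmetric metric realizes the Yamabe invariant, and the guess is right. For $n=10$ we have $\omega_{10}=\frac{64\pi^5}{945}$ and $Y_{10}\approx165.0$.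

**Test 2: $S^2\times S^8$.** Take the unit $S^2$ and an $S^8$ of radius $s^{-1/2}$. Then $\mathrm{scal}=2+56s$, $\mathrm{vol}=4\pi\omega_8s^{-4}$, and the fifth power of the right side of (1.2) is
$$4\pi\omega_8\,(2+56s)^5s^{-4}.$$
Its logarithmic derivative $\frac{280}{2+56s}-\frac4s$ vanishes only at $s=\frac17$, where both factors have Ricci curvature $1$. So the Einstein product is the critical point, and it is a *minimum*: the expression tends to $\infty$ as $s\to0$ and as $s\to\infty$. But no Yamabe constant exceeds $Y_{10}$. So, far from the Einstein metric, the number in (1.2) is an upper bound that says nothing.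

**Test 3: the homogeneous metrics on $M$.** The group $G_2\subset SO(7)$ acts transitively on $M$ with isotropy $U(2)$. The tangent space splits as $\mathfrak m_1\oplus\mathfrak m_2\oplus\mathfrak m_3$ into irreducible pieces of dimensions $2,4,4$, and the $G_2$-invariant metrics are $aQ|_{\mathfrak m_1}+bQ|_{\mathfrak m_2}+cQ|_{\mathfrak m_3}$ with $a,b,c>0$, where $Q$ is a fixed bi-invariant inner product on $\mathfrak g_2$, normalized as in K. Kerr's work. The scalar curvature is
$$S(a,b,c)=\frac{16}{3a}+\frac{16}{b}+\frac{16}{c}-\frac{4a}{3b^2}-\frac{2a}{bc}-\frac{2b}{ac}-\frac{2c}{ab},$$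
and unit volume means $a^2b^4c^4=1$. We use the following known facts. The invariant Einstein metrics of unit volume are the critical points of $S$ on $\{a^2b^4c^4=1\}$; there are exactly three; $g_0$ is one of them, is a local maximum of $S$ there, and has the largest scalar curvature of the three. This is the evidence for the guess.

Now move far away. Put $b=c=T$ and $a=T^{-4}$, so that $a^2b^4c^4=1$. Then
$$S(T^{-4},T,T)=\Big(\frac{16}3-4\Big)T^4+\frac{32}T-\Big(\frac43+2\Big)T^{-6}=\frac43T^4+\frac{32}{T}-\frac{10}{3}T^{-6}\longrightarrow\infty .$$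
So $g_0$ is only a *local* maximum of $S$; on the whole slice $S$ is unbounded. As in Test 2, this does not refute the guess, because $S$ bounds $Y$ only from above. It does show that the evidence is about the wrong functional, and it points in a direction: $a$ small compared with $b=c$, which is the collapse of a two-dimensional fibre. What is missing there is a *lower* bound for $Y$, valid for all functions $u$. Getting a sharp enough one is the whole problem. The answer to the question turns out to be **no**.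

## 2. The theorems, and the facts they rest on

**Theorem A.** For $M=G_2^+(\mathbb R^7)$,
$$Y(M,[g_0])\le \pi\Big(\tfrac{10^{10}}{60}\Big)^{1/5}\approx138.5\;<\;150.6\approx\pi\Big(\tfrac{16\cdot135^4}{21}\Big)^{1/5}=:\Lambda\;\le\;\sigma(M).$$
Hence $\sigma(M)\ge 1.087\,Y(M,[g_0])$, and $g_0$ does not realize the Yamabe invariant.

**Corollary.** None of the three $G_2$-invariant Einstein metrics realizes $\sigma(M)$: each satisfies $Y\le$ (its unit-volume scalar curvature) $\le$ (that of $g_0$) $<\Lambda\le\sigma(M)$.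

**Theorem B.** Let $m\ge2$, $k\ge3$, $n=m+k$ and
$$\Lambda_{m,k}=n\,(m-1)^{m/n}\Big(\tfrac{(n-1)(k-2)}{n-2}\Big)^{k/n}(\omega_m\omega_k)^{2/n}.$$

1. For $f\in H^1(S^m)$, with $d\sigma$ the normalized measure,
$$\int|f|^p d\sigma\le\Big(\int f^2d\sigma\Big)^{\frac{k}{n-2}}\Big(\int f^2d\sigma+\tfrac{a_n}{m(m-1)}\int|\nabla f|^2d\sigma\Big)^{\frac m{n-2}} .$$
2. Let $F^m$ be closed and connected with $\mathrm{Ric}_F\ge m-1$, let $G$ be a compact Lie group acting isometrically on $F$, let $P\to N^k$ be a principal $G$-bundle over a closed manifold, and let $M=P\times_GF$ be connected. Then $\sigma(M)\ge(\mathrm{vol}(F)/\omega_m)^{2/n}\Lambda_{m,k}$.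

Here $\Lambda_{2,8}=\Lambda$: since $\frac{9\cdot6}{8}=\frac{27}{4}$, we have $\Lambda_{2,8}^5=10^5(\frac{27}4)^4\cdot4\pi\omega_8=10(\frac{135}2)^4\cdot4\pi\omega_8$, and with $\omega_8=\frac{32\pi^4}{105}$ this is $\frac{16}{21}135^4\pi^5$. Nothing below claims that $\Lambda=\sigma(M)$ or that $\Lambda_{m,k}$ is optimal.

The following published results are used.

* **Sharp Sobolev inequality** (Aubin, Talenti 1976). On $\mathbb R^j$, $\|\nabla\psi\|_2^2\ge K_j\|\psi\|^2_{2j/(j-2)}$ with $K_j=\frac{j(j-2)}4\omega_j^{2/j}$. Equivalently $a_j\|\nabla \psi\|_2^2\ge Y_j\|\psi\|^2_{2j/(j-2)}$, $Y_j=j(j-1)\omega_j^{2/j}$.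
* **Aubin's inequality** (J. Diff. Geom. 11, 1976). On a closed $(N^k,h)$, $k\ge3$, for each $\varepsilon>0$ there is $B_\varepsilon$ with $\|w\|_{2k/(k-2)}^2\le(K_k^{-1}+\varepsilon)\|\nabla w\|_2^2+B_\varepsilon\|w\|_2^2$.
* **Vilms' theorem and O'Neill's scalar curvature formula** for submersions with totally geodesic fibres (Besse, *Einstein Manifolds*, 9.59 and 9.70). If $\pi$ is a Riemannian submersion with totally geodesic fibres, then $\mathrm{scal}=\mathrm{scal}_{\rm fibre}+\mathrm{scal}_{\rm base}\circ\pi-|A|^2$, where $A_XY=\frac12[X,Y]^{\mathcal V}$ for horizontal fields. For a product, $A=0$ and the formula is additivity of the scalar curvature.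
* **Lévy–Gromov symmetrization** (Gromov; Bérard–Meyer 1982), only for Theorem B(2) with $F\ne S^m$.

## 3. The quadric: an upper bound for $Y(M,[g_0])$

This section computes $\mathrm{scal}^5\,\mathrm{vol}$ for $g_0$ without any choice of normalization.

An oriented plane with oriented orthonormal basis $e_1,e_2$ gives the point $[e_1+ie_2]\in\mathbb{CP}^6$. This identifies $M$ with the quadric $Q_5=\{z_1^2+\dots+z_7^2=0\}$. The isotropy representation of $SO(2)\times SO(5)$ on the tangent space is $\mathbb R^2\otimes\mathbb R^5$, which is irreducible. Hence an invariant symmetric bilinear form is unique up to scale. This has two consequences: $g_0$ is a multiple of the restriction of the Fubini–Study metric (which is $SO(7)$-invariant), so it is Kähler; and its Ricci tensor is a multiple of $g_0$. Write $\rho=\kappa\omega$ for the Ricci form.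

By adjunction $c_1(Q_5)=(7-2)h=5h$, where $h$ is the hyperplane class, and $\int_{Q_5} h^5=2$. Since $[\rho]=2\pi c_1=10\pi h$ and $\omega$ is a Kähler form, $\kappa>0$ and $[\omega]=\frac{10\pi}{\kappa}h$. So
$$\mathrm{vol}=\int\frac{\omega^5}{5!}=\frac{2}{120}\Big(\frac{10\pi}\kappa\Big)^5=\frac1{60}\Big(\frac{10\pi}{\kappa}\Big)^5,\qquad \mathrm{scal}=10\kappa ,$$
and (1.2) gives
$$Y(M,[g_0])^5\le\mathrm{scal}^5\,\mathrm{vol}=\frac{(100\pi)^5}{60}=\frac{10^{10}\pi^5}{60}. \tag{3.1}$$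

A check of the recipe on a simpler quadric: $Q_2=S^2\times S^2$ has $c_1=2h$, $\int h^2=2$, so $\mathrm{vol}=(4\pi/\kappa)^2$, $\mathrm{scal}=4\kappa$, and $\mathrm{scal}\cdot\mathrm{vol}^{1/2}=16\pi$. Directly, two unit spheres have $\mathrm{scal}=4$ and $\mathrm{vol}=(4\pi)^2$, which gives $16\pi$ again.

So $[g_0]$ reaches at most $138.5$, while the ceiling $Y_{10}$ is about $165.0$. We look for a class with a larger constant.

## 4. $M$ as the unit sphere bundle of a rank-3 bundle over a closed 8-manifold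

This section finds the two-dimensional fibres that Test 3 suggested collapsing.

Let $\times$ be the cross product on $\mathbb R^7=\mathrm{Im}\,\mathbb O$. It is bilinear, alternating and $G_2$-equivariant; $u\times v$ is orthogonal to $u,v$ and has length $1$ when $u,v$ are orthonormal; and $u\times(u\times v)=-v$ for orthonormal $u,v$. For $P\in M$ with oriented orthonormal basis $e_1,e_2$ put
$$n_P=e_1\times e_2,\qquad A_P=P\oplus\mathbb R n_P .$$
The vector $n_P$ does not depend on the basis, since $\times$ is bilinear and alternating.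

**Example.** Inside $\mathrm{Im}\,\mathbb O$ take $\mathrm{Im}\,\mathbb H=\mathrm{span}(i,j,k)$ and $P=\mathrm{span}(i,j)$. Then $n_P=k$ and $A_P=\mathrm{Im}\,\mathbb H$. The planes $P'$ with $A_{P'}=\mathrm{Im}\,\mathbb H$ are exactly the oriented $2$-planes in this $\mathbb R^3$: a copy of $S^2$.

The map $\alpha:P\mapsto A_P\in Gr_3(\mathbb R^7)$ is $G_2$-equivariant and $G_2$ is transitive on $M$. So $N=\alpha(M)$ is an orbit of a compact group, hence a closed connected embedded submanifold, and $\alpha:M\to N$ is a submersion. Let $E\to N$ be the tautological rank-3 Euclidean bundle, whose fibre at $A$ is $A$ itself.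

On $A=A_P$ with $n=e_1\times e_2$ we have $e_2\times n=-e_2\times(e_2\times e_1)=e_1$ and $n\times e_1=-e_1\times(e_1\times e_2)=e_2$. So $\times$ restricts on each $A\in N$ to the standard cross product of an oriented Euclidean $3$-space. Hence $P\mapsto(A_P,n_P)$ is a diffeomorphism $M\to S(E)$ onto the unit sphere bundle. Its smooth inverse sends $(A,n)$ to $A\cap n^\perp$, oriented by the orthonormal bases with $e_1\times e_2=n$. The fibres of $\alpha$ are $2$-spheres, so $\dim N=8$.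

The vertical space of $\alpha$ at a point is a two-dimensional $U(2)$-invariant subspace. Since $\mathfrak m_2,\mathfrak m_3$ are irreducible of dimension $4$, its projections to them vanish, so it is $\mathfrak m_1$. This is the direction with coefficient $a$ in Test 3.

## 5. Stretching the base: the estimate for fibre-constant functions, and where it stops

From here to Section 8, $n=10$, $p=\frac52$, $a=a_{10}=\frac92$ (no longer the metric parameter).

**Step 1 (the metrics).** We build metrics whose fibres are fixed and whose base is large. Let $h$ be a metric on $N$ and $\nabla$ a metric connection on $E$. For $t\ge1$ let $g_t$ be the metric on $M=S(E)$ that is the unit round metric on fibres, $t^2\pi^*h$ on the horizontal spaces of $\nabla$, with the two distributions orthogonal; here $\pi=\alpha$. Then $\pi:(M,g_t)\to(N,t^2h)$ is a Riemannian submersion. Parallel transport acts by isometries between fibres, so $(\mathcal L_{\bar X}g_t)(U,V)=0$ for $\bar X$ a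 horizontal lift and $U,V$ vertical. Since $2\langle\nabla_UV,\bar X\rangle=-(\mathcal L_{\bar X}g_t)(U,V)$, the fibres are totally geodesic (this is the content of Vilms' theorem here). The form $A$ depends only on the horizontal distribution, the vertical metric is fixed, and horizontal unit vectors scale by $t^{-1}$. So, with $|A|$ measured in $g_1$,
$$\mathrm{scal}_{g_t}=2+t^{-2}\,\mathrm{scal}_h\circ\pi-t^{-4}|A|^2\ge2-c_0t^{-2} \tag{5.1}$$
for a constant $c_0\ge0$ independent of $t\ge1$.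

**Step 2 (reduction to the base).** We turn $E_{g_t}(u)$ into integrals over $N$. Let $u>0$ be smooth on $M$, let $d\sigma$ be the normalized measure on each fibre, and put
$$w(x)^2=\int_{\pi^{-1}(x)}u^2d\sigma,\qquad D(x)=\int_{\pi^{-1}(x)}|\nabla^{\mathcal V}u|^2d\sigma .$$
Then $w>0$ is smooth. For $X\in T_xN$ with horizontal lift $\bar X$, parallel transport preserves $d\sigma$, so $2w\,dw(X)=X(w^2)=2\int u\,\bar Xu\,d\sigma$. By Cauchy–Schwarz $|dw(X)|^2\le\int(\bar Xu)^2d\sigma$. Summing over a $t^2h$-orthonormal basis, $|\nabla w|^2_{t^2h}\le\int|\nabla^{\mathcal H}u|^2d\sigma$. Since $dv_{g_t}=4\pi\,d\sigma\,dv_{t^2h}$,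
$$\frac{E_{g_t}(u)}{4\pi}\ge\int_N\big(a|\nabla w|^2+aD+(2-c_0t^{-2})w^2\big)dv_{t^2h}.$$

**Step 3 (Sobolev on the base).** We replace the gradient of $w$ by a norm of $w$. All integrals over $N$ are with respect to $dv_{t^2h}$. Put
$$\mathcal X=\Big(\int_Nw^{8/3}\Big)^{3/4}=\|w\|_{8/3}^2,\qquad\mathcal Z=\int_N\Big(w^2+\frac94D\Big).$$
Under $h\mapsto t^2h$ in dimension $8$, the terms $\|w\|_{8/3}^2$ and $\|\nabla w\|_2^2$ both scale by $t^6$, and $\|w\|_2^2$ scales by $t^8$. So Aubin's inequality for $t^2h$ holds with $B_\varepsilon t^{-2}$ in place of $B_\varepsilon$. With $\kappa_\varepsilon=(K_8^{-1}+\varepsilon)^{-1}$,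
$$a\int|\nabla w|^2\ge a\kappa_\varepsilon\mathcal X-a\kappa_\varepsilon B_\varepsilon t^{-2}\int w^2 .$$
Let $\eta=(c_0+a\kappa_\varepsilon B_\varepsilon)t^{-2}$ (taking $B_\varepsilon\ge0$), with $t$ so large that $\eta<2$. Since $a=2\cdot\frac94\ge(2-\eta)\frac94$,
$$\frac{E_{g_t}(u)}{4\pi}\ge a\kappa_\varepsilon\mathcal X+(2-\eta)\mathcal Z\ge\Big(\frac{a\kappa_\varepsilon}{4/5}\Big)^{4/5}\Big(\frac{2-\eta}{1/5}\Big)^{1/5}\mathcal X^{4/5}\mathcal Z^{1/5} \tag{5.2}$$
by weighted AM–GM in the form $\alpha+\beta\ge(\alpha/\theta)^\theta(\beta/(1-\theta))^{1-\theta}$ with $\theta=\frac45$.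

**Step 4 (the easy case).** Suppose $u$ is constant along the fibres. Then $D=0$, $u=w\circ\pi$, and Hölder with exponents $\frac43,4$ gives
$$\frac1{4\pi}\int_Mu^{5/2}=\int_Nw^2\cdot w^{1/2}\le\Big(\int_Nw^{8/3}\Big)^{3/4}\Big(\int_Nw^2\Big)^{1/4}=\mathcal X\mathcal Z^{1/4}.$$
Together with (5.2) this gives a lower bound for $E_{g_t}(u)/\|u\|_{5/2}^2$ which, as we compute in Section 7, tends to $\Lambda$.

**Where it stops.** For general $u$ we have $\int u^{5/2}d\sigma\ge w^{5/2}$, so the last display goes the wrong way. The first thing to try is a Sobolev inequality on the fibre, $\big(\int|f|^{5/2}d\sigma\big)^{4/5}\le\int f^2d\sigma+\beta\int|\nabla f|^2d\sigma$. It gives $\int_Mu^{5/2}\le4\pi\int_N(w^2+\beta D)^{5/4}$, which contains $\int_ND^{5/4}$. But the energy (5.2) controls $D$ only through $\int_ND$, and the integral of a nonnegative function does not control its $L^{5/4}$ norm. This is the exact point of failure: $D$ may enter the fibre estimate with exponent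 at most $\frac14$ next to $w^2$.

Reading Step 4 backwards tells us what to prove. The Hölder step survives if on each fibre
$$\int|f|^{5/2}d\sigma\le\int f^2d\sigma\,\Big(\int f^2d\sigma+\beta\int|\nabla f|^2d\sigma\Big)^{1/4},$$
and the energy step survives if $2\beta\le a$, that is $\beta\le\frac94$. A larger $\beta$ makes the inequality weaker, so $\beta=\frac94$ is what we need. The exponents are the right ones: for a bump of size $\epsilon$ on $S^2$ the left side and $\int f^2$ are of order $\epsilon^2$ and $\int|\nabla f|^2$ is of order $1$, so both sides are of order $\epsilon^2$. The constant is the issue, because equality for $f=1$ must be kept if $\Lambda$ is to be kept.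

A test near $f=1$: let $f=1+\epsilon\varphi$ with $\varphi$ a first eigenfunction, $\int\varphi=0$, $\int\varphi^2=1$, $\int|\nabla\varphi|^2=2$. Up to $O(\epsilon^3)$ the left side is $1+\frac{15}8\epsilon^2$. For $\beta=\frac94$ the right side is $(1+\epsilon^2)(1+\frac{11}2\epsilon^2)^{1/4}=1+\frac{19}8\epsilon^2+O(\epsilon^4)$. So it holds with room to spare.

## 6. The interpolation inequality on $S^2$, by way of $S^2\times\mathbb H^8$

**Lemma 1.** For $f\in C^\infty(S^2)$, with normalized measure on the unit round sphere,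
$$\int|f|^{5/2}\le\int f^2\cdot\Big(\int f^2+\tfrac94\int|\nabla f|^2\Big)^{1/4}.$$

The idea is to add dimensions. The sharp Sobolev inequality in dimension $10$ already has the exponent $\frac52$, and $\mathbb R^{10}\setminus\mathbb R^7$ is conformal to $S^2\times\mathbb H^8$, where $\mathbb H^8$ is hyperbolic space. Applying it to products $f(\theta)v(y)$ and choosing $v$ well, depending on $f$, produces an inequality for $f$ alone. For $f=1$ the choice $v=(\cosh\rho)^{-4}$ corresponds to the constant function on $S^{10}$, so equality for $f=1$ is kept. For other $f$ we deform this $v$.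

Let $f\not\equiv0$, $w^2=\int f^2$, $D=\int|\nabla f|^2$, $\mathcal N=\|f\|_{5/2}$, $\tau=D/w^2$, $\zeta=1+\frac94\tau\ge1$. The claim is $\mathcal N^{5/2}\le w^{5/2}\zeta^{1/4}$, that is
$$\mathcal N^2/w^2\le\zeta^{1/5}. \tag{6.1}$$

**Step 1 (Sobolev on $S^2\times\mathbb H^8$).** We transplant the sharp inequality. Write $\mathbb R^{10}=\mathbb R^3\times\mathbb R^7\ni(r\theta,z)$. Then
$$dr^2+r^2d\theta^2+dz^2=r^2\Big(g_{S^2}+\frac{dr^2+dz^2}{r^2}\Big),$$
so $\mathbb R^{10}\setminus\mathbb R^7$ is conformal to $S^2\times\mathbb H^8$ (upper half-space model), of scalar curvature $2-56$. The factor is $r^2=(r^4)^{4/(n-2)}$, so for $\psi\in C_c^\infty(\mathbb R^{10}\setminus\mathbb R^7)$ and $U=r^4\psi$ conformal covariance and the sharp Sobolev inequality give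
$$\int_{S^2\times \mathbb H^8}\big(a|\nabla U|^2+(2-56)U^2\big)\ge Y_{10}\|U\|_p^2 .$$
Here $U$ is an arbitrary element of $C_c^\infty(S^2\times\mathbb H^8)$. The manifold is complete, so $C_c^\infty$ is dense in $H^1$; the left side is continuous on $H^1$, and Fatou's lemma along an a.e. convergent subsequence handles the right side. So the inequality holds on $H^1(S^2\times\mathbb H^8)$.

Put $U=f(\theta)v(y)$ with $v\in H^1(\mathbb H^8)$. The measure on $S^2$ is $4\pi$ times the normalized one, and $a\tau+2=2\zeta$, so the left side is $4\pi w^2\mathcal E_\zeta(v)$ with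
$$\mathcal E_\zeta(v)=\int_{\mathbb H^8}\big(a|\nabla v|^2+(2\zeta-56)v^2\big),$$
and $\|U\|_p^2=(4\pi)^{4/5}\mathcal N^2\big(\int|v|^p\big)^{4/5}$. Therefore
$$\frac{\mathcal N^2}{w^2}\le\frac{(4\pi)^{1/5}\,\mathcal E_\zeta(v)}{Y_{10}\big(\int_{\mathbb H^8}|v|^p\big)^{4/5}}. \tag{6.2}$$

**Step 2 (trial functions).** We need a one-parameter family starting at $(\cosh\rho)^{-4}$, concentrating at a point, and with computable integrals. Let $\rho$ be the distance to a point of $\mathbb H^8$, $X=\cosh\rho$, $Z=X-1+\delta$ with $\delta\in(0,1]$, $\lambda=\delta-1$, so $Z=X+\lambda$, and let $v=Z^{-4}$. Since $v^2\sim e^{-8\rho}$ up to constants and the volume grows like $e^{7\rho}$, $v\in H^1(\mathbb H^8)$. Let $I_j=\int_{\mathbb H^8}Z^{-j}$.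

From $\Delta X=8X$ and $|\nabla X|^2=X^2-1$,
$$\Delta Z^{-4}=-32XZ^{-5}+20(X^2-1)Z^{-6},$$
so, substituting $X=Z-\lambda$,
$$-a\Delta v=Z^{-6}\big[144XZ-90(X^2-1)\big]=Z^{-6}\big[54Z^2+36\lambda Z+90(1-\lambda^2)\big].$$
Integrating by parts (the boundary terms are $O(e^{-\rho})$) gives $\int a|\nabla v|^2=54I_8+36\lambda I_9+90(1-\lambda^2)I_{10}$, hence
$$\mathcal E_\zeta(v)=2(\zeta-1)I_8+36\lambda I_9+90(1-\lambda^2)I_{10},\qquad\int v^p=I_{10}.$$

The volume element is $|S^7|\sinh^7\rho\,d\rho=|S^7|(X^2-1)^3dX$. With $X-1=\delta z$,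
$$I_j=|S^7|\,\delta^{4-j}\int_0^\infty z^3(2+\delta z)^3(1+z)^{-j}dz .$$
Expand $(2+\delta z)^3=8+12\delta z+6\delta^2z^2+\delta^3z^3$ and use $\int_0^\infty z^i(1+z)^{-j}dz=\frac{i!\,(j-i-2)!}{(j-1)!}$. For $i=3,4,5,6$ these integrals are

* $\frac1{140},\frac1{105},\frac1{42},\frac17$ when $j=8$;
* $\frac1{280},\frac1{280},\frac1{168},\frac1{56}$ when $j=9$;
* $\frac1{504},\frac1{630},\frac1{504},\frac1{252}$ when $j=10$.

Hence
$$I_8=\frac{|S^7|}{35\,\delta^{4}}q,\qquad I_9=\frac{|S^7|}{280\,\delta^{5}}(8+12\delta+10\delta^2+5\delta^3),\qquad I_{10}=\frac{|S^7|}{1260\,\delta^{6}}P,$$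
$$q=2+4\delta+5\delta^2+5\delta^3,\qquad P=20+24\delta+15\delta^2+5\delta^3 .$$
Now use $1-\lambda^2=\delta(2-\delta)$ and factor out $\frac2{35}|S^7|\delta^{-5}$:
$$\mathcal E_\zeta(v)=\tfrac2{35}|S^7|\delta^{-5}\Big[(\zeta-1)\delta q+\tfrac94(\delta-1)(8+12\delta+10\delta^2+5\delta^3)+\tfrac54(2-\delta)P\Big].$$
The second term is $\frac94(-8-4\delta+2\delta^2+5\delta^3+5\delta^4)$ and the third is $\frac54(40+28\delta+6\delta^2-5\delta^3-5\delta^4)$. They add up to $32+26\delta+12\delta^2+5\delta^3+5\delta^4$, and subtracting $\delta q=2\delta+4\delta^2+5\delta^3+5\delta^4$ leaves $32+24\delta+8\delta^2$. So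
$$\mathcal E_\zeta(v)=\tfrac{2}{35}|S^7|\delta^{-5}\big[8R+\zeta\delta q\big],\qquad R=4+3\delta+\delta^2 .$$

**Step 3 (choice of $\delta$).** We tie $\delta$ to $\zeta$ so that the claim becomes a polynomial inequality in $\delta$. The function $2R/(\delta q)$ is continuous on $(0,1]$, equals $16/16=1$ at $\delta=1$, and tends to $\infty$ as $\delta\to0$. So for our $\zeta\ge1$ we may choose $\delta\in(0,1]$ with $\zeta\delta q=2R$. Then $\mathcal E_\zeta(v)=\frac2{35}|S^7|\delta^{-5}\cdot10R=\frac27|S^7|\delta^{-5}\cdot2R$.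

We also need $Y_{10}^5=90^5\omega_{10}$ in the same units. Parametrize $S^{10}\setminus S^7\subset\mathbb R^3\times\mathbb R^8$ by $\big(\frac{1}{\cosh\rho}\theta,\tanh\rho\,\phi\big)$, $\theta\in S^2$, $\phi\in S^7$; its metric is $(\cosh\rho)^{-2}(g_{S^2}+d\rho^2+\sinh^2\!\rho\,g_{S^7})=(\cosh\rho)^{-2}(g_{S^2}+g_{\mathbb H^8})$. Hence $\omega_{10}=4\pi I_{10}|_{\delta=1}=4\pi|S^7|\frac{64}{1260}$.

By (6.2), the claim (6.1) follows from $4\pi\,\mathcal E_\zeta^5\le Y_{10}^5\,\zeta\,I_{10}^4$. Insert the formulas, cancel $4\pi|S^7|^5$, multiply by $\delta^{25}$, and use $\frac{90}{1260}=\frac1{14}$ and $\zeta\delta=2R/q$: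
$$\Big(\tfrac27\Big)^5(2R)^5\le\frac{64}{14^5}\cdot\frac{2R}{q}\,P^4 .$$
Since $14^5(\frac27)^5=4^5$, this is $1024\cdot16R^4q\le64P^4$, that is
$$256\,R^4q\le P^4 . \tag{6.3}$$

**Step 4 (the polynomial inequality on $[0,1]$).** We show that $G=4\ln P-4\ln R-\ln q-\ln256$ decreases to $0$. At $\delta=1$: $P=64$, $R=8$, $q=16$, so $G(1)=0$. Next, from $P'=24+30\delta+15\delta^2$ and $R'=3+2\delta$,
$$P'R-PR'=36+80\delta+81\delta^2+30\delta^3+5\delta^4 .$$
Also $q'=4+10\delta+15\delta^2$ and $PR=80+156\delta+152\delta^2+89\delta^3+30\delta^4+5\delta^5$. The coefficients of $q'PR$, from degree $0$ to $7$, are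
$$320,\ 1424,\ 3368,\ 4216,\ 3290,\ 1655,\ 500,\ 75,$$
and those of $4(P'R-PR')q$ are
$$288,\ 1216,\ 2648,\ 3856,\ 3740,\ 2300,\ 700,\ 100 .$$
Subtracting,
$$q'PR-4(P'R-PR')q=32+208\delta+720\delta^2+360\delta^3-450\delta^4-645\delta^5-200\delta^6-25\delta^7 .$$
On $[0,1]$ the positive terms are at least $(32+208+720+360)\delta^3=1320\,\delta^3$ and the negative terms are at least $-(450+645+200+25)\delta^3=-1320\,\delta^3$. So the expression is $\ge0$. Since it equals $-G'\cdot PRq$, we get $G'\le0$ on $[0,1]$ and $G\ge G(1)=0$, which is (6.3). This proves Lemma 1. $\square$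

## 7. The lower bound $\Lambda\le\sigma(M)$

We return to Section 5 with an arbitrary smooth $u>0$ on $(M,g_t)$. Lemma 1 on each fibre, then Hölder with exponents $\frac43,4$, give
$$\frac1{4\pi}\int_Mu^{5/2}dv_{g_t}\le\int_Nw^2\Big(w^2+\tfrac94D\Big)^{1/4}\le\Big(\int_N w^{8/3}\Big)^{3/4}\mathcal Z^{1/4}=\mathcal X\mathcal Z^{1/4}.$$
So $\|u\|_{5/2}^2\le(4\pi)^{4/5}\mathcal X^{4/5}\mathcal Z^{1/5}$. Dividing (5.2) by this, $\mathcal X$ and $\mathcal Z$ cancel:
$$\sigma(M)\ge Y(M,[g_t])\ge(4\pi)^{1/5}\Big(\frac{a\kappa_\varepsilon}{4/5}\Big)^{4/5}\big(5(2-\eta)\big)^{1/5}. \tag{7.1}$$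
Let $t\to\infty$ (so $\eta\to0$), then $\varepsilon\to0$ (so $\kappa_\varepsilon\to K_8$). With $K_8=12\,\omega_8^{1/4}$ we have $\frac54\cdot\frac92\cdot12=\frac{135}2$, and with $\omega_8=\frac{32\pi^4}{105}$
$$\sigma(M)^5\ge4\pi\Big(\frac{135}{2}\Big)^4\omega_8\cdot10=\frac{16}{21}\,135^4\,\pi^5=\Lambda^5 . \tag{7.2}$$

## 8. Comparing the two numbers: Theorem A and the Corollary

**Proof of Theorem A.** By (3.1) and (7.2), and since $135^4=332\,150\,625$,
$$\frac{\sigma(M)^5}{Y(M,[g_0])^5}\ge\frac{16\cdot135^4\cdot60}{21\cdot10^{10}}=\frac{318\,864\,600\,000}{210\,000\,000\,000}>1.518>1 .$$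
(If $Y(M,[g_0])$ were $\le0$ there would be nothing to prove, since $\Lambda>0$.) As $1.087^5<1.518$, we get $\sigma(M)\ge1.087\,Y(M,[g_0])$ and $Y(M,[g_0])<\sigma(M)$. $\blacksquare$

**Proof of the Corollary.** A $G_2$-invariant Einstein metric has constant scalar curvature, so by (1.2) its $Y$ is at most its scalar curvature after scaling to unit volume. Here volume is a fixed constant times $ab^2c^2$, so ordering by this number is the same as ordering by $S$ on $a^2b^4c^4=1$. By the facts recalled in Test 3, the largest value is that of $g_0$, which by (3.1) equals $\pi(10^{10}/60)^{1/5}<\Lambda\le\sigma(M)$. $\blacksquare$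

**Remark.** In Section 5 we may choose $h$ to be $G_2$-invariant and $\nabla$ to be the projection to $E\subset N\times\mathbb R^7$ of the flat connection, which is metric and $G_2$-invariant. Then $g_t$ itself is $G_2$-invariant, and for large $t$ (7.1) gives $Y(M,[g_t])>Y(M,[g_0])$. So the class $[g_0]$ is not maximal even among classes of $G_2$-invariant metrics, although $g_0$ is a local maximum of $S$.

**Remark.** The comparison needs the small number in (3.1), and not only the fibration. For $S^2\times S^8$ (trivial bundle) the estimate of Section 7 gives the same $\Lambda$, with $\Lambda^5=4\pi\omega_8\cdot10\,(\frac{135}2)^4\approx4\pi\omega_8\cdot2.076\cdot10^8$. The Einstein product of Test 2 ($s=\frac17$) has $\mathrm{scal}^5\,\mathrm{vol}=4\pi\omega_8\cdot10^5\cdot7^4=4\pi\omega_8\cdot2.401\cdot10^8$, which is larger. There, comparing these two numbers decides nothing.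

## 9. The interpolation inequality on $S^m$: proof of Theorem B(1)

For general $m,k$ the integrals $I_j$ are no longer polynomials up to a power of $\delta$, so Step 4 of Lemma 1 has no direct analogue. The replacement is a recursion among the $I_j$, which turns the final inequality into the sign of a function $F$ satisfying a first-order differential relation.

Put
$$d=n-2,\qquad c=n+m-2=d+m,\qquad e=\frac{d(m-1)}c>0,\qquad a=a_n=\frac{4(n-1)}d .$$

**Step 1 (reduction to a trial function on $\mathbb H^k$).** As in Lemma 1, $\mathbb R^n\setminus\mathbb R^{k-1}$, with $\mathbb R^n=\mathbb R^{m+1}\times\mathbb R^{k-1}$, is conformal to $S^m\times\mathbb H^k$, of scalar curvature $m(m-1)-k(k-1)$, and so is $S^n\setminus S^{k-1}$ with factor $(\cosh\rho)^{-2}$. It suffices to treat smooth $f\not\equiv0$; for $f\in H^1$ approximate in $H^1$ by smooth functions and use Fatou. Let $\mathcal N=\|f\|_p$, $w^2=\int f^2d\sigma$, $\tau=\int|\nabla f|^2d\sigma/w^2$, $\zeta=1+\frac{a\tau}{m(m-1)}\ge1$.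 Testing the Sobolev inequality on $S^m\times\mathbb H^k$ with $f(\theta)v(y)$, and using $a\tau+m(m-1)=m(m-1)\zeta$ and $1-\frac2p=\frac2n$,
$$\frac{\mathcal N^2}{w^2}\le\frac{\omega_m^{2/n}\mathcal E_\zeta(v)}{Y_n\|v\|_p^2},\qquad \mathcal E_\zeta(v)=\int_{\mathbb H^k}a|\nabla v|^2+\big(m(m-1)\zeta-k(k-1)\big)v^2. \tag{9.1}$$
The inequality to be proved reads $\mathcal N^p\le w^{p}\zeta^{m/(n-2)}$ (because $\frac{2k}{n-2}+\frac{2m}{n-2}=p$), that is $\mathcal N^2/w^2\le\zeta^{m/n}$. So we must find $v$ making the right side of (9.1) at most $\zeta^{m/n}$.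

**Step 2 (the energy of the trial functions).** Take $v=Z^{-d/2}$, $Z=X+\lambda$, $X=\cosh\rho$, $\lambda\in(-1,1)$. Since $m\ge2$ we have $d>k-1$, so $v\in H^1(\mathbb H^k)$ and the boundary terms below vanish. Let $I_j(\lambda)=\int_{\mathbb H^k}Z^{-j}$. For $j>k-1$ this is real-analytic in $\lambda>-1$ and $\partial_\lambda I_j=-jI_{j+1}$. Put
$$A=I_{n-2},\qquad T=I_{n-1},\qquad C=I_n=\int v^p .$$
With $\Delta X=kX$, $|\nabla X|^2=X^2-1$, $a\frac d2=2(n-1)$ and $\frac d2+1=\frac n2$,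
$$-a\Delta v=Z^{-\frac d2-2}\big[2k(n-1)XZ-n(n-1)(X^2-1)\big].$$
Substituting $X=Z-\lambda$, the bracket is $(n-1)(k-m)Z^2+2m(n-1)\lambda Z+n(n-1)(1-\lambda^2)$. Since $(n-1)(k-m)=k(k-1)-m(m-1)$, integrating against $v$ gives
$$\mathcal E_\zeta=m(m-1)(\zeta-1)A+2m(n-1)\lambda T+n(n-1)(1-\lambda^2)C . \tag{9.2}$$

**Step 3 (the recursion).** We eliminate one of $A,T,C$. The volume element is $|S^{k-1}|(X^2-1)^{(k-2)/2}dX$. Integrate
$$\frac{d}{dX}\big[(X^2-1)^{k/2}Z^{-j}\big]=(X^2-1)^{\frac k2-1}\big[kXZ^{-j}-j(X^2-1)Z^{-j-1}\big]$$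
over $(1,\infty)$, for $j>k$, and put $X=Z-\lambda$:
$$(k-j)I_{j-1}+(2j-k)\lambda I_j+j(1-\lambda^2)I_{j+1}=0. \tag{9.3}$$
For $j=n-1>k$ we have $2n-2-k=c$, so $(m-1)A=c\lambda T+(n-1)(1-\lambda^2)C$. Put $\mu=-\lambda$ and
$$x=\frac{(n-1)(1-\mu^2)C}{(m-1)A}>0,\qquad y=x-1=\frac{c\mu T}{(m-1)A}. \tag{9.4}$$
Thus $y>-1$, and $y$ has the sign of $\mu$. In (9.2) we have $2m(n-1)\lambda T=-\frac{2m(n-1)}c(m-1)Ay$ and $n(n-1)(1-\lambda^2)C=n(m-1)Ax$. With $nc-2m(n-1)=(n-2)(n-m)=kd$ and $2(n-1)-c=k$,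
$$\mathcal E_\zeta=(m-1)A\Big[m\zeta+\frac kc(m+dx)\Big]. \tag{9.5}$$

**Step 4 (choice of $\mu$, and the inequality in one variable).** Choose $\mu\in[0,1)$ with $\zeta=(m+dx)/c$. This is possible for every $\zeta\ge1$. At $\mu=0$ we have $x=1$ and $(m+d)/c=1$. As $\mu\to1$, put $\delta=1-\mu$, $X-1=\delta z$, so
$$\delta^{j-k/2}I_j=|S^{k-1}|\int_0^\infty z^{\frac{k-2}2}(2+\delta z)^{\frac{k-2}2}(1+z)^{-j}dz,$$
which has a positive limit by dominated convergence for $j\ge n-2>k-1$ (dominate by $\delta=1$). So $x\sim\mathrm{const}\cdot\delta\cdot\delta^{-2}\to\infty$, and the intermediate value theorem applies. With this choice (9.5) becomes $\mathcal E_\zeta=n(m-1)A\zeta$.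

(For $m=2$, $k=8$ the choice is that of Lemma 1: there $x=\frac{(2-\delta)P}{4\delta q}$, and $(2-\delta)P+\delta q=10R$ gives $\frac{2+8x}{10}=\frac{2R}{\delta q}$.)

Computing the volume of $S^n\setminus S^{k-1}$ gives $\omega_n=\omega_mC(0)$, so $Y_n=n(n-1)\omega_m^{2/n}C(0)^{2/n}$; also $(n-1)C(0)=(m-1)A(0)$ by Step 3, and $C=\frac{(m-1)Ax}{(n-1)(1-\mu^2)}$, $\|v\|_p^2=C^{d/n}$. The desired bound $\omega_m^{2/n}\mathcal E_\zeta\le Y_nC^{d/n}\zeta^{m/n}$ becomes
$$(m-1)A\,\zeta^{k/n}\le(n-1)\Big[\frac{(m-1)A(0)}{n-1}\Big]^{2/n}\Big[\frac{(m-1)Ax}{(n-1)(1-\mu^2)}\Big]^{d/n} .$$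
Since $\frac2n+\frac dn=1$ the constants cancel, and raising to the power $n$ we must show
$$\mathcal H:=2\log\frac{A}{A(0)}+k\log\zeta+d\log\frac{1-\mu^2}{x}\le0\quad\text{for }\mu\in[0,1),\qquad \zeta=\frac{m+dx}{c}. \tag{9.6}$$
We have $\mathcal H(0)=0$, so it suffices that $\mathcal H'<0$ on $(0,1)$.

**Step 5 (differential equations).** We express $\mathcal H'$ through $y$ and $s=\mu^2/(1-\mu^2)$. Let $'=d/d\mu$. Then $\mu s'=2s(1+s)$, and $\partial_\lambda I_j=-jI_{j+1}$ gives $A'=dT$, $T'=(n-1)C$. With (9.4), $\mu A'/A=d\mu T/A=ey$. Taking the logarithmic derivative of $y=\frac{c\mu T}{(m-1)A}$ and multiplying by $y$,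
$$\mu y'=y+\frac{c\mu^2(n-1)C}{(m-1)A}-ey^2=Q,\qquad Q:=csx+y-ey^2 .$$
These hold on $(-1,1)$. Now $\mu\mathcal H'=2ey+\frac{kdQ}{m+dx}-2ds-\frac{dQ}x$, and since $k-d=2-m$,
$$\mu\mathcal H'=2ey-2ds-\frac{dQ\,((m-2)x+m)}{x(m+dx)} .$$
Define $F=-\frac{x(m+dx)}{dm}\,\mu\mathcal H'$. We claim
$$F=sxL-y^2J,\qquad L=(c-2)y+2c,\qquad J=1+2e+ey. \tag{9.7}$$
The coefficient of $s$ in $F$ is $\frac xm[2(m+dx)+c((m-2)x+m)]$. Since $d=c-m$, we have $2dx+c(m-2)x=m(c-2)x$, so the coefficient is $x[(c+2)+(c-2)x]=xL$. The remaining part, using $m+dx=c+dy$, $(m-2)x+m=2(m-1)+(m-2)y$ and $e=d(m-1)/c$, is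
$$-\frac ym\Big\{2(m-1)(1+y)\Big(1+\frac{dy}c\Big)-\big(2(m-1)+(m-2)y\big)(1-ey)\Big\}.$$
In the braces the constant term is $0$; the coefficient of $y$ is $2(m-1)+2e-(m-2)+2e(m-1)=m(1+2e)$; the coefficient of $y^2$ is $2e+e(m-2)=me$. So the braces equal $my(1+2e+ey)=myJ$, and (9.7) follows.

Hence $\mathcal H'<0$ on $(0,1)$ once $F>0$ there. For $y>-1$ we have $L>c+2>0$ and $J>1+e>0$.

**Step 6 (a differential relation for $F$).** We show that at zeros of $F$ the sign of $F'$ is known. Put $K=c+(c-1)y+ey^2$ and $g=c-2-4e$.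

*Claim.* On $(-1,1)$,
$$\mu F'=\Gamma F+\frac{2g\,y^3K}{L^2}, \tag{9.8}$$
with $\Gamma$ continuous, $\Gamma(0)=2$, $g=\frac{k(k-2)}c>0$, and $K>0$ for $y>-1$.

By the chain rule and Step 5, $\mu F'=\Xi(s,y)$ with
$$\Xi(s,y)=2s(1+s)xL+\big[s(xL)_y-(y^2J)_y\big](csx+y-ey^2),\qquad x=1+y,$$
a polynomial in $s$ and $y$, of degree $2$ in $s$. Let $S=y^2J/(xL)$ (no longer the scalar curvature), so that $F=xL(s-S)$. A polynomial difference is divisible by $s-S$: $\Xi(s,y)-\Xi(S,y)=(s-S)\Psi$ with $\Psi$ a polynomial in $s,S,y$, so it equals $\Gamma F$ with $\Gamma=\Psi/(xL)$, continuous in $\mu$. At $\mu=0$ we have $s=S=y=0$, and $\Psi=\partial_s\Xi(0,0)=2xL=4c$ (the other terms contain $Q$, $s$ or $(y^2J)_y$, all zero there), while $xL=2c$. So $\Gamma(0)=2$.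

It remains to compute $\Xi(S,y)$. Four facts are needed.

* At $s=S$, $csx=cy^2J/L$, so $Q=\frac yL[cyJ+(1-ey)L]$. Expanding, $cyJ+(1-ey)L=2c+(2c-2)y+2ey^2=2K$, hence $Q=2yK/L$.
* Differentiating $S\,xL=y^2J$ gives $S(xL)_y-(y^2J)_y=-xLS_y$.
* Logarithmically, $\frac{yS_y}S=2+\frac{ey}{J}-\frac{y}{1+y}-\frac{(c-2)y}{L}$.
* $(1+y)L+y^2J=(2+y)K$: both sides equal $2c+(3c-2)y+(c-1+2e)y^2+ey^3$.

By the first two facts and $SxL=y^2J$,
$$\Xi(S,y)=2y^2J(1+S)-xLS_y\cdot\frac{2yK}L=2y^2J\Big[1+S-\frac KL\frac{yS_y}{S}\Big].$$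
Multiply the bracket by $L(1+y)$. Since $L(1+y)(1+S)=(1+y)L+y^2J=(2+y)K$, we get
$$K\Big\{(2+y)-2(1+y)+y+(1+y)y\Big(\frac{c-2}L-\frac eJ\Big)\Big\}=K(1+y)y\,\frac{(c-2)J-eL}{JL},$$
and $(c-2)J-eL=(c-2)(1+2e)-2ce=c-2-4e=g$. So the bracket is $gyK/(JL^2)$ and $\Xi(S,y)=2gy^3K/L^2$ (for $y=0$ both sides vanish). This is (9.8).

For the signs: $cg=c(c-2)-4d(m-1)$. Here $c(c-2)=(d+m-1)^2-1$, and $4d(m-1)=(d+m-1)^2-(d-m+1)^2$ with $d-m+1=k-1$. So $cg=(k-1)^2-1=k(k-2)>0$. Finally $K(-1)=1+e>0$, and for $y\ge-1$, $K_y=c-1+2ey\ge c-1-2e>0$, because $g>0$ means $4e<c-2$. So $K>0$ for $y>-1$.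

We want $F>0$ on $(0,1)$. The relation (9.8) says: at a zero of $F$ with $\mu\neq0$, $\mu F'$ has the sign of $y$, that is of $\mu$, so $F'>0$. Such zeros can only be crossed upwards. It remains to get started, and $\mu=0$ is itself a zero, so we start at $\mu=-1$.

**Step 7 ($F>0$ near $\mu=-1$).** Let $\lambda=1-\varepsilon$, $\mu=-1+\varepsilon$. The $I_j$ are analytic at $\lambda=1$, where (9.3) reads $I_j=\frac{j-k}{2j-k}I_{j-1}$. For $j=n-1,n,n+1$ this gives, at $\lambda=1$,
$$T=\frac{m-1}cA,\qquad C=\frac m{c+2}T,\qquad I_{n+1}=\frac{m+1}{c+4}C .$$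
Set $Q_0=m(n-1)$. Then $1+e=\frac{d+m+d(m-1)}{c}=\frac{Q_0}c$. Put
$$x_1=\frac{1+e}{c+2}=\frac{Q_0}{c(c+2)},\qquad b=\frac{n(m+1)}{c+4}-e .$$
We have $sx=\mu^2\frac{(n-1)C}{(m-1)A}$. At $\varepsilon=0$ this is $\frac{m(n-1)}{c(c+2)}=x_1$, and the logarithmic derivative of $C/A$ in $\varepsilon$ is $\frac{nI_{n+1}}C-\frac{dT}A=b$ there. Also $x=(1-\mu^2)\frac{(n-1)C}{(m-1)A}=2x_1\varepsilon+O(\varepsilon^2)$. So, up to $O(\varepsilon^2)$,
$$sx=x_1\big(1+(b-2)\varepsilon\big),\quad y=-1+2x_1\varepsilon,\quad L=c+2+2(c-2)x_1\varepsilon,\quad J=1+e+2ex_1\varepsilon .$$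
In $F=sxL-y^2J$ the zeroth-order term is $x_1(c+2)-(1+e)=0$. The coefficient of $\varepsilon$ is $x_1(b-2)(c+2)+2(c-2)x_1^2+4x_1(1+e)-2ex_1$; dividing by $1+e=x_1(c+2)$,
$$\frac F{1+e}=\varepsilon\Big[b-2+\frac{(6c+4)x_1}{c+2}-\frac{2e}{c+2}\Big]+O(\varepsilon^2).$$
Insert $n(m+1)=Q_0+c+2$, $e=\frac{Q_0}c-1$ and $x_1=\frac{Q_0}{c(c+2)}$. The part of the bracket without $Q_0$ is $\frac{c+2}{c+4}-1+\frac2{c+2}=\frac4{(c+2)(c+4)}$. The coefficient of $Q_0$ is
$$\frac1{c+4}-\frac1c+\frac{6c+4}{c(c+2)^2}-\frac2{c(c+2)}=-\frac4{c(c+4)}+\frac4{(c+2)^2}=-\frac{16}{c(c+4)(c+2)^2}.$$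
Therefore
$$\frac F{1+e}=\frac{4\varepsilon}{(c+2)(c+4)}\Big[1-\frac{4Q_0}{c(c+2)}\Big]+O(\varepsilon^2).$$
And $c(c+2)-4Q_0=(n+m-1)^2-1-4m(n-1)=(n-1-m)^2-1=(k-1)^2-1=k(k-2)>0$. So $F>0$ for small $\varepsilon>0$.

**Step 8 ($F>0$ on $(-1,0)$).** Otherwise let $\mu_1\in(-1,0)$ be the first zero. Then $F>0$ on $(-1,\mu_1)$, so $F'(\mu_1)\le0$. But by (9.8) $\mu_1F'(\mu_1)=2gy^3K/L^2<0$, since $y<0$, and hence $F'(\mu_1)>0$, a contradiction.

**Step 9 (passing $\mu=0$: $F>0$ for small $\mu>0$).** By (9.4), $y=c_0\mu+O(\mu^2)$ with $c_0=\frac{cT(0)}{(m-1)A(0)}>0$, and $s=\mu^2+O(\mu^4)$. So $F=f_2\mu^2+f_3\mu^3+O(\mu^4)$, and $f_2\ge0$ by Step 8. Suppose $f_2=0$. Since $\Gamma(0)=2$, $K(0)=c$, $L(0)=2c$ (values at $y=0$), the terms of order $\mu^3$ in (9.8) give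
$$3f_3=2f_3+\frac{2gc_0^3\,c}{4c^2}=2f_3+\frac{gc_0^3}{2c},$$
so $f_3>0$, and then $F<0$ for small $\mu<0$, contradicting Step 8. Hence $f_2>0$.

**Step 10 ($F>0$ on $(0,1)$).** At a first zero $\mu_1>0$ we would have $F'(\mu_1)\le0$, but $\mu_1F'(\mu_1)=2gy^3K/L^2>0$ by (9.8), a contradiction.

So $F>0$ on $(0,1)$, hence $\mathcal H'<0$ there, and (9.6) holds. This proves Theorem B(1). $\blacksquare$

## 10. Collapsing general fibres with $\mathrm{Ric}_F\ge m-1$: proof of Theorem B(2)

**Step 1 (transfer of the inequality to $F$).** We need the inequality of part (1) on $F$ in place of $S^m$. For Lipschitz $f\ge0$ on $F$, let $f^*$ be its spherical rearrangement on $S^m$: the function depending only on the distance to a pole, nonincreasing in it, and equimeasurable with $f$ for the normalized measures. Since $\mathrm{Ric}_F\ge m-1$, Lévy–Gromov symmetrization gives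
$$\int_{S^m}|\nabla f^*|^2d\sigma\le\int_F|\nabla f|^2d\sigma_F .$$
The integrals $\int f^2$ and $\int f^p$ are the same for $f$ and $f^*$. So part (1) for $f^*$ implies the same inequality for $f$ on $F$ with normalized measure.

**Step 2 (the metrics).** A principal connection on $P$ and a metric $h$ on $N$ give, for $t\ge1$, metrics $g_t$ on $M=P\times_GF$: the fibre metric is that of $F$ (well defined because $G$ acts isometrically), the horizontal part is $t^2\pi^*h$, and the two are orthogonal. Parallel transport acts on fibres through $G$, hence by isometries, so the fibres are totally geodesic as in Section 5. Since $\mathrm{scal}_F\ge m(m-1)$, the formula $\mathrm{scal}_{g_t}=\mathrm{scal}_F+t^{-2}\mathrm{scal}_h\circ\pi-t^{-4}|A|^2$ gives $\mathrm{scal}_{g_t}\ge m(m-1)-c_0t^{-2}$.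

**Step 3 (energy from below).** For smooth $u>0$ define $w$ and $D$ as in Section 5, with the normalized fibre measure, and
$$\mathcal X=\|w\|^2_{2k/(k-2)},\qquad\mathcal Z=\int_N\Big(w^2+\frac{a}{m(m-1)}D\Big),\qquad a=a_n,$$
with respect to $dv_{t^2h}$. The inequality $|\nabla w|^2\le\int|\nabla^{\mathcal H}u|^2d\sigma_F$ holds as before, since it used only that parallel transport preserves the fibre measure. Under $h\mapsto t^2h$ the terms $\|w\|^2_{2k/(k-2)}$ and $\|\nabla w\|_2^2$ scale by $t^{k-2}$ and $\|w\|_2^2$ by $t^k$, so Aubin's inequality again holds with $B_\varepsilon t^{-2}$. With $\kappa_\varepsilon=(K_k^{-1}+\varepsilon)^{-1}$, $\eta=(c_0+a\kappa_\varepsilon B_\varepsilon)t^{-2}$ and $t$ so large that $\eta<m(m-1)$, the bound $a\ge(m(m-1)-\eta)\frac a{m(m-1)}$ gives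
$$\frac{E_{g_t}(u)}{\mathrm{vol}F}\ge a\kappa_\varepsilon\mathcal X+(m(m-1)-\eta)\mathcal Z .$$
Weighted AM–GM with weights $\frac kn,\frac mn$ bounds this below by
$$\Big(\frac{n\,a\kappa_\varepsilon}k\Big)^{k/n}\Big(\frac{n(m(m-1)-\eta)}m\Big)^{m/n}\mathcal X^{k/n}\mathcal Z^{m/n}.$$

**Step 4 (the norm from above).** The inequality of Step 1 on each fibre, and Hölder with exponents $\frac{n-2}{k-2}$ and $\frac{n-2}m$, give
$$\frac{1}{\mathrm{vol}F}\int_Mu^p\le\int_Nw^{\frac{2k}{n-2}}\Big(w^2+\tfrac{a}{m(m-1)}D\Big)^{\frac m{n-2}}\le\Big(\int_Nw^{\frac{2k}{k-2}}\Big)^{\frac{k-2}{n-2}}\mathcal Z^{\frac m{n-2}}=\mathcal X^{\frac k{n-2}}\mathcal Z^{\frac m{n-2}} .$$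
Raising to the power $\frac2p=\frac{n-2}n$, $\|u\|_p^2\le\mathrm{vol}(F)^{(n-2)/n}\mathcal X^{k/n}\mathcal Z^{m/n}$.

**Step 5 (the constant).** Divide the bound of Step 3 by that of Step 4; $\mathcal X$ and $\mathcal Z$ cancel. Let $t\to\infty$, then $\varepsilon\to0$:
$$\sigma(M)\ge\mathrm{vol}(F)^{2/n}\Big(\frac{n\,aK_k}{k}\Big)^{k/n}\big(n(m-1)\big)^{m/n}.$$
Since $\frac{aK_k}{k}=\frac{4(n-1)}{n-2}\cdot\frac{k-2}4\,\omega_k^{2/k}=\frac{(n-1)(k-2)}{n-2}\,\omega_k^{2/k}$, the right side equals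
$$\mathrm{vol}(F)^{2/n}\,n\,(m-1)^{m/n}\Big(\frac{(n-1)(k-2)}{n-2}\Big)^{k/n}\omega_k^{2/n}=\Big(\frac{\mathrm{vol}F}{\omega_m}\Big)^{2/n}\Lambda_{m,k}. \qquad\blacksquare$$
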